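\title{Periodic slopes of one-dimensional decreasing sandpiles}

\begin{abstract}
In a one-dimensional decreasing sandpile model with rule $(r_1,\dots,r_p)$, a move sends $r_j$ grains from a column to the $j$-th column on its right, for $1\le j\le p$, provided the heights stay nonincreasing. We prove that, for every such rule, the slopes of the stable configuration reached from a single column of $N$ grains consist of a prefix of length $\mathcal O(\log N)$, two periodic blocks of bounded period separated by a word of bounded length, and a suffix of bounded length. The two blocks have the same mean slope $\alpha$, which depends only on the rule; the pile has $\sqrt{2N/\alpha}+\mathcal O(1)$ nonempty columns; and the logarithm is necessary when $p\ge2$. The proof shows that the slope words are read along walks in a finite graph in which the number of walks grows only linearly with their length.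
\end{abstract}

\section{The model and the results}\label{sec:intro}

A \emph{configuration} is a sequence $h=(h_i)_{i\in\mathbb N}$ of nonnegative integers, $\mathbb N=\{0,1,2,\dots\}$, with finite sum and with $h_i\ge h_{i+1}$ for all $i$. We think of $h_i$ as the number of grains stacked on column $i$. The \emph{slope sequence} of $h$ is $\Delta h=(h_i-h_{i+1})_{i\in\mathbb N}$; it determines $h$. A \emph{decreasing rule} is a tuple $\mathcal R=(r_1,\dots,r_p)$ of positive integers with $r_1\ge r_2\ge\dots\ge r_p$. To \emph{fire} column $i$ is to move $r_j$ grains from column $i$ to column $i+j$ for every $1\le j\le p$; this move is allowed only if the result is again a configuration. A configuration is \emph{stable} if no move is allowed. Starting from $(N,0,0,\dots)$, every sequence of moves terminates, and always in the same stable configuration $\pi(N)$; the short argument is recalled in Section~\ref{sec:odometer}. For instance, with the rule $(1)$ and $N=4$,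
\[
(4,0,0,\dots)\to(3,1,0,\dots)\to(2,2,0,\dots)\to(2,1,1,0,\dots)=\pi(4).
\]

What does $\pi(N)$ look like? Stability bounds each slope by a constant, so $\Delta\pi(N)$ is a finite word over a finite alphabet followed by $0^\omega=000\cdots$, and the finite word has length at least of order $\sqrt N$. Stability alone says nothing more: every word over that alphabet is the slope word of some stable configuration. The configurations $\pi(N)$ are far more rigid. For the rule $(1)$, write $N=n(n+1)/2+s$ with $0\le s\le n$; then \cite{GK}
\begin{equation}\label{eq:gk}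
\Delta\pi(N)=1^{\,n-s}\,0\,1^{\,s}\,0^\omega .
\end{equation}
The pile is a staircase with one flat step, whose position records the grains in excess of a triangular number. For the Kadanoff rule $(1,\dots,1)$ with $p>1$ entries it is known that
\begin{equation}\label{eq:kadanoff}
\Delta\pi(N)=w_1\,(p\cdots2\,1)^a\,0\,(p\cdots2\,1)^b\,0^\omega ,\qquad |w_1|=\mathcal O(\log N),
\end{equation}
where $w_1$, $a$ and $b$ depend on $N$, juxtaposition is concatenation and $|w|$ is the length of the word $w$. In both cases one sees two periodic blocks with a defect between them, and in the second case an irregular prefix as well. It is conjectured in \cite{source} that this shape persists for every rule: $\Delta\pi(N)=w_1(w_2)^aw_3(w_4)^bw_5\,0^\omega$, where the words and exponents may depend on $N$, the length of $w_1$ is $\mathcal O(\log N)$, the lengths of $w_2,\dots,w_5$ are $\mathcal O(1)$, and the implied constants depend only on $\mathcal R$. We prove this conjecture.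

Throughout, the rule $\mathcal R$ is fixed, and ``constant'' and $\mathcal O(\cdot)$ refer to quantities that depend only on $\mathcal R$.

\begin{theorem}\label{thm:main}
There is a constant $C$ such that for every $N\ge0$ there are words $w_1,\dots,w_5$ and exponents $a,b\in\mathbb N$ with
\[
\Delta\pi(N)=w_1\,(w_2)^a\,w_3\,(w_4)^b\,w_5\,0^\omega,
\]
\[
|w_1|\le C\bigl(1+\log(N+1)\bigr),\qquad |w_2|,|w_3|,|w_4|,|w_5|\le C .
\]
\end{theorem}

The proof also gives the slope of the periodic blocks, the shape of the pile, and a lower bound on the prefix. The \emph{mean letter} of a nonempty word is the sum of its letters divided by its length.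

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] There is a rational number $v=v(\mathcal R)\ge1/p$ such that in Theorem~\ref{thm:main} the words can be chosen so that $w_2$ and $w_4$, when nonempty, have the same mean letter $\alpha=v\sum_{j}jr_j$, for all $N$.
\item[(b)] If $n=n(N)$ is the number of nonempty columns of $\pi(N)$, then $n(N)=\sqrt{2N/\alpha}+\mathcal O(1)$. Moreover, for a suitable constant $C$ and all $N\ge2$, we have $\pi(N)_t=\alpha(n-t)+\mathcal O(1)$ for $C\log N\le t\le n$, and $\pi(N)_t=\alpha(n-t)+\mathcal O(\log N)$ for $t<C\log N$.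
\item[(c)] If $p\ge2$, the logarithm is necessary: for each $q_0$ there are $c,C'>0$ such that if $\Delta\pi(N)$, $N\ge2$, has period $q\le q_0$ on some interval $[f,f+Y)$ with $f\ge1$ and $Y\ge C'\log N$, then $f\ge c\log N-C'$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} has four steps. Let $x_i$ be the number of times column $i$ fires and let $d_i=x_i-x_{i+1}$.
\begin{enumerate}
\item Each $d_i$ is a weighted mean of the $p$ previous ones, minus a bounded term proportional to the slope. Averaging contracts, so after $\mathcal O(\log N)$ columns the $p$ latest values of $d$ lie within a constant of each other, and up to translation they form one of finitely many \emph{states} (Section~\ref{sec:averaging}).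
\item On the columns that fire, the slopes avoid certain \emph{forbidden sets} (Section~\ref{sec:odometer}). From a given state, at most $n+1$ words of length $n$ are compatible with the recursion and avoid the forbidden sets (Section~\ref{sec:counting}).
\item Forbidden sets can be arbitrarily large, but their absence can be tested by looking at $p$ consecutive letters at a time (Section~\ref{sec:burning}). So the words of step~2 are read along the walks of a finite graph.
\item In a finite graph with linearly many walks of each length, a walk can only turn around a cycle, move on, turn around a second cycle, and move on again (Section~\ref{sec:graph}).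
\end{enumerate}
Theorem~\ref{thm:more} is proved in Sections~\ref{sec:shape} and~\ref{sec:log}. The rules $(1)$ and $(1,1)$ are worked out by hand along the way.

\section{Slopes, firing counts and forbidden sets}\label{sec:odometer}

Put $r_k=0$ for $k>p$, and
\[
R=\sum_{j=1}^p r_j,\qquad T=R+r_1,\qquad a_j=r_j-r_{j+1}\quad(j\ge1).
\]
Then $a_j\ge0$ because the rule is decreasing, $a_j=0$ for $j>p$, and
\begin{equation}\label{eq:partial}
\sum_{j=1}^k a_j=r_1-r_{k+1}\quad(k\ge0),\qquad T=R+\sum_{j=1}^p a_j .
\end{equation}
Intervals such as $[m,n)$ are intervals of integers.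

Firing column $k$ lowers $h_k$ by $R$ and raises $h_{k+j}$ by $r_j$. Hence it lowers the slope at $k$ by $T$, raises the slope at $k-1$ by $R$ (if $k\ge1$), and raises the slope at $k+j$ by $a_j$. Since $a_j\ge0$, only the slope at $k$ decreases. So the move is allowed if and only if the slope at $k$ is at least $T$ (the new height $h_k-R\ge h_{k+1}+r_1$ is then nonnegative), and a configuration is stable if and only if all its slopes lie in $[0,T-1]$. If the rule were not decreasing, some $a_j$ would be negative, and a move could be blocked by the slope of another column.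

Termination and uniqueness follow. A move increases $\sum_i ih_i$, which is at most $N^2$ since at most $N$ columns are nonempty. If columns $k\ne l$ can both fire, then either can still fire after the other, and both orders give the same configuration; by induction on the length of the longest run from a configuration, all runs from it end in the same place.

Fix one run from $(N,0,0,\dots)$ to $\pi(N)$. Let $x_i$ be the number of times column $i$ fires, with $x_i=0$ for $i<0$, and put $d_i=x_i-x_{i+1}$ and $\Delta=\Delta\pi(N)$. For $i\ge1$ the final height of column $i$ is $\sum_jr_jx_{i-j}-Rx_i$. Subtracting the same expression at $i+1$ gives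
\begin{equation}\label{eq:basic}
\Delta_i=\sum_{j=1}^p r_jd_{i-j}-R\,d_i=Rx_{i+1}+\sum_{j=1}^p a_jx_{i-j}-Tx_i\qquad(i\ge1).
\end{equation}
The second equality holds for arbitrary numbers $x_i$: it amounts to $\sum_jr_jx_{i-j+1}=r_1x_i+\sum_jr_{j+1}x_{i-j}$.

Equation~\eqref{eq:basic} records how often the columns fire but ignores the order. The order gives a second constraint. For $A\subset\mathbb Z$ and $i\in\mathbb Z$ define the \emph{inflow}
\[
\mathrm{in}_A(i)=R\,\mathbf 1[i+1\in A]+\sum_{j=1}^p a_j\,\mathbf 1[i-j\in A],
\]
the amount by which the slope at $i$ rises when every site of $A$ other than $i$ fires once. It is nondecreasing in $A$, again because $a_j\ge0$. By \eqref{eq:partial}, for $m\le i'<i$,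
\begin{equation}\label{eq:inflow}
\mathrm{in}_{[m,\infty)}(i')=\mathrm{in}_{[m,i]}(i')=T-r_{i'-m+1},\qquad \mathrm{in}_{[m,i]}(i)=r_1-r_{i-m+1}.
\end{equation}

\begin{definition}
Let letters $c_i$ be given on a set of sites. A nonempty finite set $A$ of these sites is \emph{forbidden} if $c_i<\mathrm{in}_A(i)$ for all $i\in A$. A word $c_0\cdots c_{n-1}$ over $\{0,\dots,T-1\}$ is \emph{free} if no $A\subset[0,n)$ is forbidden.
\end{definition}

Being forbidden depends only on $A$ and the letters on $A$, and it is invariant under translation. So every factor (block of consecutive letters) of a free word is free.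

\begin{lemma}\label{lem:forbidden}
No set that is forbidden for the letters $\Delta_i$ is contained in $\{i:x_i>0\}$.
\end{lemma}

\begin{proof}
Let $A\subset\{i:x_i>0\}$ be nonempty and finite. Every site of $A$ fires; let $i\in A$ be the site whose last firing comes first. Just after that firing the slope at $i$ is nonnegative. From then on $i$ does not fire, so its slope never decreases, and every other site of $A$ fires at least once. Hence $\Delta_i\ge\mathrm{in}_A(i)$, and $A$ is not forbidden.
\end{proof}

\begin{example}[the rule $(1)$]\label{ex:one}
Here $R=a_1=1$, $T=2$, and the letters are $0$ and $1$. A word is free if and only if it has at most one $0$. Indeed, if $c_i=c_k=0$ with $i<k$, then $A=[i,k]$ is forbidden, since the inflow is $1$ at both ends and $2$ in between. Conversely, if $A$ is forbidden, then $\min A\ne\max A$ because a single site has inflow $0$; the inflow at $\min A$ and at $\max A$ is at most $1$, so both letters are $0$.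

This proves \eqref{eq:gk}. Suppose that $\pi(N)$ has $k\ge1$ nonempty columns. Column $i+1$ receives grains only from column $i$, so $x_i>0$ for $i\le k-2$, and Lemma~\ref{lem:forbidden} allows at most one $0$ among $\Delta_0,\dots,\Delta_{k-2}$. Also $\Delta_{k-1}=1$. So $\Delta=1^{n-s}\,0\,1^s\,0^\omega$ for some $0\le s\le n$. The number of grains is $\sum_i(i+1)\Delta_i=(n+1)(n+2)/2-(n-s+1)=n(n+1)/2+s$, which determines $n$ and $s$.

The example also shows that the two periodic blocks of Theorem~\ref{thm:main} cannot be replaced by one. Take $n=2s$, so that $N=2s^2+2s$, and suppose $\Delta=w\,u^a\,w'\,0^\omega$ with $|w|\le C\log N$ and $|u|,|w'|\le C$. The block $u^a$ covers all columns $i$ with $C\log N\le i<2s+1-C$. For large $s$ these include $s$ and $s+|u|$, yet $\Delta_s=0$ and $\Delta_{s+|u|}=1$.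
\end{example}

Three features made this easy: all columns but the last one fire, the recursion \eqref{eq:basic} puts no condition on the letters, and there are only $n+1$ free words of length $n$. For a general rule we have to locate the columns that fire, and the count $n+1$ survives only when freeness is combined with the integrality of the $d_i$.

\section{Averaging: the prefix and the tail}\label{sec:averaging}

An \emph{orbit} from index $i_0$ is a finite or infinite sequence of integers $d_{i_0-p},d_{i_0-p+1},\dots$; its \emph{letters} are $c_i=\sum_jr_jd_{i-j}-Rd_i$ for $i\ge i_0$. The \emph{window} at $i\ge i_0$ is $W_i=(d_{i-1},\dots,d_{i-p})$. We write $D_i$ and $m_i$ for the largest and smallest entry of $W_i$, and call $s_i=D_i-m_i$ its \emph{spread}. By \eqref{eq:basic}, the sandpile gives an orbit from index $1$ with letters $\Delta_i\in[0,T-1]$. The definition of the letters reads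
\begin{equation}\label{eq:mean}
d_i=\sum_{j=1}^p\frac{r_j}{R}\,d_{i-j}-\frac{c_i}{R},
\end{equation}
a weighted mean of the window with all weights at least $1/R$, minus a correction. This is where the positivity of every $r_j$ enters. Put
\[
\theta=1-R^{-p}\in[0,1),\qquad K=p\,(R^p+1).
\]

\begin{lemma}\label{lem:averaging}
Consider an orbit from $i_0$ with letters in $[0,T-1]$, and let $i\ge i_0$. As far as the indices are defined:
\begin{itemize}
\item[(a)] $D_{i+1}\le D_i$, and for $t\ge i$,
\begin{equation}\label{eq:gap}
D_i-d_t\ \ge\ \tfrac1R\max\bigl(c_t,\ D_i-d_{t-1},\ \dots,\ D_i-d_{t-p}\bigr);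
\end{equation}
\item[(b)] $s_{i+1}\le s_i+1$ and $s_{i+p}\le\theta s_i+p$; if all letters are $0$, then $s_{i+p}\le\theta s_i$;
\item[(c)] $s_i\le s_{i_0}+K$, and $s_i\le K$ if $i\ge i_0+p\lceil R^p\log(s_{i_0}+1)\rceil$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:mean}, $d_i\le D_i$, so $D_{i+1}\le D_i$. Hence $d_t\le D_i$ for all $t\ge i-p$. For $t\ge i$ the identity $D_i-d_t=\sum_j(r_j/R)(D_i-d_{t-j})+c_t/R$ has nonnegative terms, and keeping one of them gives \eqref{eq:gap}.

(b) By \eqref{eq:gap} with $t=i$, we have $D_i-d_i\ge s_i/R$. Using the term $D_i-d_{t-1}$ repeatedly, $D_i-d_{i+k}\ge s_iR^{-(k+1)}$ for $0\le k<p$. So $D_{i+p}\le D_i-R^{-p}s_i$. For the minimum, $T\le2R$ gives $d_i\ge m_i-(T-1)/R>m_i-2$, so $d_i\ge m_i-1$ by integrality, and $m_{i+1}\ge m_i-1$. If $c_i=0$ then $m_{i+1}\ge m_i$. The three inequalities follow.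

(c) Let $K_0=pR^p$, the solution of $K_0=\theta K_0+p$. By (b), $s_{i+p}-K_0\le\theta(s_i-K_0)$, so $s_{i_0+jp}\le K_0+\theta^js_{i_0}$ and $s_{i_0+jp+k}\le K_0+\theta^js_{i_0}+p-1$ for $0\le k<p$. This is at most $s_{i_0}+K$. Since $\theta\le\exp(-R^{-p})$, we have $\theta^js_{i_0}\le1$ for $j\ge R^p\log(s_{i_0}+1)$, and then the bound is at most $K_0+p=K$.
\end{proof}

\begin{example}[the rule $(1,1)$: states]\label{ex:states}
Here $R=2$, $T=3$, $(a_1,a_2)=(0,1)$. Up to translation the window is described by $e_i=d_{i-1}-d_{i-2}$, with $s_i=|e_i|$, and \eqref{eq:mean} becomes $e_{i+1}=-(e_i+c_i)/2$. Integrality forces $c_i\equiv e_i\pmod 2$. Since $|e_{i+1}|-2\le(|e_i|-2)/2$, after logarithmically many steps $|e_i|\le2$. The transitions are then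
\[
2\xrightarrow{\,0\,}-1,\quad 2\xrightarrow{\,2\,}-2,\quad -2\xrightarrow{\,0\,}1,\quad -2\xrightarrow{\,2\,}0,\quad 1\xrightarrow{\,1\,}-1,
\]
\[
-1\xrightarrow{\,1\,}0,\quad 0\xrightarrow{\,0\,}0,\quad 0\xrightarrow{\,2\,}-1 .
\]
Within three more steps $e_i$ enters $\{0,-1\}$ and stays there. From the state $0$ the possible words are the prefixes of concatenations of $0$ and $21$.
\end{example}

Lemma~\ref{lem:forbidden} says nothing about columns that do not fire, so we must show that beyond the prefix such columns occur only near the end of the pile. While $D_i$ is larger than the spread, all entries of the window are positive, and $d_i>0$ forces $x_i>0$. Once $D_i$ is bounded, we need it to reach $0$ quickly. For the sandpile orbit $d_i=0$ for large $i$, so $D_i\ge0$ for all $i\ge1$ by Lemma~\ref{lem:averaging}(a). The recursion alone would allow $d_i$ to stay at a positive constant over a long run of zero slopes; Lemma~\ref{lem:forbidden} excludes this.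

\begin{lemma}\label{lem:drop}
In the sandpile orbit, if $i\ge1$ and $D_i\ge1$, then $D_{i+2p}\le D_i-1$.
\end{lemma}

\begin{proof}
Put $D=D_i$. If $d_t<D$ for some $t\ge i$, then \eqref{eq:gap} gives successively $d_{t+1}<D$, $d_{t+2}<D,\dots$, so $D_{t+p}\le D-1$. It therefore suffices to find $t\in[i,i+p]$ with $d_t<D$. By \eqref{eq:gap}, $t=i$ works if $W_i$ is not constant, and any $t\in[i,i+p]$ with $\Delta_t\ge1$ works. In the remaining case $W_i=(D,\dots,D)$ and $\Delta_t=0$ for all $t\in A=[i,i+p]$. Then $d_t=D$ by \eqref{eq:mean}, so $x_t=x_{t+1}+D\ge1$ for $t\in A$. But $A$ is forbidden: by \eqref{eq:inflow} the inflow is $r_1>0$ at $i+p$ and at least $R>0$ at the other sites. This contradicts Lemma~\ref{lem:forbidden}.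
\end{proof}

\begin{proposition}\label{prop:zone}
Let $\ell=1+p\lceil R^p\log(2N+1)\rceil$ and $J=2pK+1$. In the sandpile orbit:
\begin{itemize}
\item[(a)] $s_i\le2N+K$ for all $i\ge1$, and $s_i\le K$ for all $i\ge\ell$;
\item[(b)] there is $z\ge\ell$ such that the word $\Delta_\ell\cdots\Delta_{z-1}$ is free and $\Delta_i=0$ for all $i\ge z+J$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Column $0$ never gains grains, so $x_0\le N$. Column $1$ receives $r_1x_0$ grains in total and loses $R$ per firing, so $x_1\le r_1x_0/R\le x_0$. The entries of $W_1$ are among $d_0=x_0-x_1\in[0,N]$, $d_{-1}=-x_0\in[-N,0]$ and $0$. Hence $s_1\le2N$, and Lemma~\ref{lem:averaging}(c) applies.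

(b) Let $\tau$ be the least $i\ge\ell$ with $D_i\le K$, and let $z=\max(\ell,\tau-1)$. If $\ell\le i<z$, then $\ell\le i+1<\tau$, so $D_{i+1}>K\ge s_{i+1}$ and $m_{i+1}\ge1$. In particular $d_i\ge1$ and $x_i\ge1$. By Lemma~\ref{lem:forbidden}, no subset of $[\ell,z)$ is forbidden.

The sequence $D_i$ is nonincreasing and nonnegative, and by Lemma~\ref{lem:drop} it drops at least once every $2p$ steps while positive. So $D_i=0$ for $i\ge\tau+2pK$, that is, $d_k\le0$ for $k\ge\tau+2pK-p$. For such $k$ we get $0\le x_k=\sum_{t\ge k}d_t\le0$. By the second form of \eqref{eq:basic}, $\Delta_i=0$ for $i\ge\tau+2pK$, and $\tau+2pK\le z+J$.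
\end{proof}

The columns before $\ell$ will go into $w_1$ and those from $z$ on into $w_5$. It remains to describe the free word $\Delta_\ell\cdots\Delta_{z-1}$, along which the windows have spread at most $K$.

\section{Counting free words}\label{sec:counting}

Let $u=(u_1,\dots,u_p)\in\mathbb Z^p$. A word $c_0\cdots c_{n-1}$ over $\{0,\dots,T-1\}$ is \emph{admissible from $u$} if it is the word of letters of an orbit $d_{-p},\dots,d_{n-1}$ with $W_0=u$; that is, if the numbers defined by $d_{-j}=u_j$ and \eqref{eq:mean} are integers. Adding an integer $k$ to all $d_i$ does not change the letters, so admissibility depends only on $u$ modulo $\mathbb Z\mathbf 1$, where $\mathbf 1=(1,\dots,1)$.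

Admissible words can be exponentially many: for the rule $(1)$ every word is admissible, and for $(1,1)$ see Example~\ref{ex:states}. The aim of this section is to show that only $n+1$ of them can be free. The plan is to integrate an orbit once more, back to firing counts $x_i$, to show that a free word is determined by the last count $x_n$, and to confine $x_n$ to $n+1$ values. Both points come from a maximum principle. Call a \emph{profile} any sequence of integers $x_{-p},\dots,x_n$; its differences $d_i=x_i-x_{i+1}$ form an orbit, whose letters are given by the second form of \eqref{eq:basic}.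

\begin{lemma}[maximum principle]\label{lem:max}
Let $x,x'$ be profiles with letters $c_i,c'_i\in[0,T-1]$ for $0\le i<n$, and let $y=x-x'$ and $\mu=\max_{0\le i<n}y_i$. If $y_k<\mu$ for all $k\in[-p,-1]\cup\{n\}$, then $c$ is not free.
\end{lemma}

\begin{proof}
Since $T=R+\sum_ja_j$,
\[
c'_i-c_i=R\,(y_i-y_{i+1})+\sum_{j=1}^pa_j\,(y_i-y_{i-j})\qquad(0\le i<n).
\]
Let $A=\{i\in[0,n):y_i=\mu\}$ and $i\in A$. Each difference on the right is nonnegative, and at least $1$ when the other index is not in $A$. Thus
\[
c'_i-c_i\ \ge\ R\,\mathbf 1[i+1\notin A]+\sum_ja_j\,\mathbf 1[i-j\notin A]\ =\ T-\mathrm{in}_A(i).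
\]
With $c'_i\le T-1$ this gives $c_i<\mathrm{in}_A(i)$ for all $i\in A$, so $A$ is forbidden for $c$.
\end{proof}

To bound $x_n$ we compare with an extremal orbit. The letters admissible from a given window form a residue class modulo $R$ inside $[0,T-1]$, and the largest one lies in $[T-R,T-1]=[r_1,T-1]$. Choosing it at every step makes the orbit descend as fast as possible. Explicitly, let
\[
F(u_1,\dots,u_p)=\Bigl\lfloor\frac{\sum_jr_ju_j-r_1}{R}\Bigr\rfloor ,
\]
and define the \emph{greedy orbit} from $u$ by $g_{-j}=u_j$ and $g_i=F(g_{i-1},\dots,g_{i-p})$ for $i\ge0$.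

\begin{lemma}\label{lem:greedy}
\begin{itemize}
\item[(a)] An orbit from index $0$ is greedy if and only if all its letters lie in $[r_1,T-1]$.
\item[(b)] If $g,g'$ are the greedy orbits from $u,u'$ and $u\le u'\le u+k\mathbf 1$ coordinatewise, $k\in\mathbb N$, then $g_i\le g'_i\le g_i+k$ for all $i$.
\item[(c)] If $d$ is the orbit of a word admissible from $u$ and $g$ is the greedy orbit from $u$, then $d_i\ge g_i$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $S_i=\sum_jr_jd_{i-j}$, so $c_i=S_i-Rd_i$. (a) We have $d_i=\lfloor(S_i-r_1)/R\rfloor$ if and only if $0\le c_i-r_1\le R-1$. (b) The map $F$ is nondecreasing in each variable and $F(u+k\mathbf 1)=F(u)+k$; use induction on $i$. (c) From $c_i\le R+r_1-1$ we get $d_i>(S_i-r_1)/R-1$, so the integer $d_i$ is at least $\lfloor(S_i-r_1)/R\rfloor=F(W_i)$. By induction and monotonicity of $F$, $d_i\ge g_i$.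
\end{proof}

So every admissible orbit lies above the greedy one. A free orbit cannot lie far above it: the maximum principle will show that, in total, it stays below the greedy orbit started from a window raised by $1$ in one entry.

\begin{proposition}\label{prop:count}
Let $u\in\mathbb Z^p$ and $n\ge1$, and let $g$ be the greedy orbit from $u$. The orbit $d$ of a free word of length $n$ admissible from $u$ satisfies
\begin{equation}\label{eq:sandwich}
0\le\sum_{i=0}^{n-1}(d_i-g_i)\le n ,
\end{equation}
and the word is determined by $\sum_{i=0}^{n-1}d_i$. Hence at most $n+1$ words of length $n$ are free and admissible from $u$.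
\end{proposition}

\begin{proof}
To an admissible word attach the profile with differences $d_i$ and $x_0=0$; then $x_n=-\sum_{i=0}^{n-1}d_i$, and $x_{-p},\dots,x_0$ depend only on $u$.

\emph{The word is determined by $x_n$.} Let $c,c'$ be free and admissible from $u$, with $x_n=x'_n$. Then $y=x-x'$ vanishes on $[-p,-1]\cup\{n\}$. If $y\ne0$, exchange $c$ and $c'$ if necessary so that $\max_{[0,n)}y>0$; Lemma~\ref{lem:max} then says that $c$ is not free. So $y=0$ and $c=c'$.

\emph{The bounds.} The lower bound in \eqref{eq:sandwich} is Lemma~\ref{lem:greedy}(c). For the upper bound let $g'$ be the greedy orbit from $u+(1,0,\dots,0)$, and let $x'$ be the profile with differences $g'_i$ and $x'_{-1}=x_{-1}$. Then $x'=x$ on $[-p,-1]$, and $x'_0=x_{-1}-(u_1+1)=x_0-1=-1$. The letters of $x'$ lie in $[r_1,T-1]$. For $y=x-x'$ we have $y=0$ on $[-p,-1]$ and $y_0=1$, so $\max_{[0,n)}y\ge1$. Since $c$ is free, Lemma~\ref{lem:max} forces $y_n\ge1$. As $y_n=1+\sum_{i=0}^{n-1}(g'_i-d_i)$, this says $\sum_{i=0}^{n-1}d_i\le\sum_{i=0}^{n-1}g'_i$. Finally $g'_i\le g_i+1$ by Lemma~\ref{lem:greedy}(b).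
\end{proof}

For the rule $(1)$ the recursion is $d_i=d_{i-1}-c_i$ and the greedy word is $1^n$. For the word $1^k\,0\,1^{n-k-1}$ we have $d_i-g_i=\mathbf 1[i\ge k]$, so the sum in \eqref{eq:sandwich} equals $n-k$. It takes each value in $[1,n]$ once, the value $0$ belongs to $1^n$, and the bound $n+1$ is attained.

\section{Recognizing free words locally}\label{sec:burning}

To turn the count into a statement on structure, we want the free words to be the words read along the walks of a finite graph. The definition of freeness involves sets of any size, so a local test is needed. It comes from the following procedure. Start from a set $U$ of \emph{unburnt} sites; a site $i\in U$ may be \emph{burnt}, that is, removed from $U$, if $c_i\ge\mathrm{in}_U(i)$. A burnt site belongs to no forbidden set $A$ contained in the initial $U$. Indeed, let $i$ be the first site of $A$ to be burnt; at that time $A\subset U$, so $\mathrm{in}_A(i)\le\mathrm{in}_U(i)\le c_i$, which is impossible for a forbidden set.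

We start with $U=\mathbb N$, treating the sites to the right of the word as never burnt, so that the fire advances from the left. Suppose $[0,t)$ is burnt. To burn $t$, the fire may have to jump first to a site $t+k$ and come back. The next definition describes the blocks of $p$ letters for which this succeeds with $k<p$, and the blocks at which it fails for a free word.

\begin{definition}
The \emph{block at $t$} of a word $c$ is $c_t\cdots c_{t+p-1}$. Let $\mathcal P$ be the set of words $c_0\cdots c_{p-1}$ over $\{0,\dots,T-1\}$ for which there are $k<p$ and an ordering $i_0,\dots,i_k$ of $\{0,\dots,k\}$ such that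
\[
c_{i_s}\ge\mathrm{in}_{U_s}(i_s)\quad(0\le s\le k),\qquad U_s=\mathbb N\setminus\{i_0,\dots,i_{s-1}\}.
\]
Let $\mathcal B$ be the set of words $c_0\cdots c_{p-1}$ with
\[
r_1-r_{k+1}\le c_k\le T-1-r_{k+1}\qquad(0\le k<p).
\]
\end{definition}

By \eqref{eq:inflow}, $\mathrm{in}_{\mathbb N}(k)=T-r_{k+1}$. So in a word of $\mathcal B$ no site can be burnt first, and $\mathcal P\cap\mathcal B=\emptyset$.

\begin{example}\label{ex:blocks}
For the rule $(1)$, $\mathcal P=\{1\}$ and $\mathcal B=\{0\}$. For the rule $(1,1)$, $\mathrm{in}_{\mathbb N}(0)=\mathrm{in}_{\mathbb N}(1)=2$. If $c_0=2$, burn $0$. If $c_1=2$, burn $1$ and then $0$, whose inflow has become $0$. So $\mathcal P$ consists of the blocks that contain a $2$, and $\mathcal B=\{00,01,10,11\}$.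
\end{example}

\begin{lemma}\label{lem:burn}
If the blocks of $c$ at $0,\dots,M-1$ are in $\mathcal P$, then no forbidden set of $c$ meets $[0,M)$. In particular $c_0\cdots c_{M-1}$ is free.
\end{lemma}

\begin{proof}
Start from $U=\mathbb N$. For $t=0,\dots,M-1$ in turn, take $k$ and the ordering $i_0,\dots,i_k$ that witness the block at $t$, and burn, in this order, those of $t+i_0,\dots,t+i_k$ that are still unburnt. This is legitimate. Before step $t$ all of $[0,t)$ is burnt, since step $t'$ leaves $t'$ burnt. So when $t+i_s$ is treated, the unburnt set $U$ is contained in $t+U_s$, and $\mathrm{in}_U(t+i_s)\le\mathrm{in}_{U_s}(i_s)\le c_{t+i_s}$. At the end all of $[0,M)$ is burnt.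
\end{proof}

The conclusion concerns the first $M$ letters only, not the last $p-1$. For the rule $(2,1,1)$ the block $400$ is in $\mathcal P$, because $c_0\ge\mathrm{in}_{\mathbb N}(0)=4$, but $\{1,2\}$ is forbidden, with inflows $4$ and $1$.

When the fire from the left stops at some $t_0$, a free word must be burnable from its right end instead, and the same must hold for each of its prefixes. This forces lower bounds on all later letters. The next two lemmas show that these bounds are sufficient and necessary.

\begin{lemma}\label{lem:sufficient}
Let $c$ have length $n\ge p$ and let $0\le t_0\le n-p$. Suppose the blocks at $t<t_0$ are in $\mathcal P$, the block at $t_0$ is in $\mathcal B$, and $c_i\ge r_1$ for $t_0+p\le i<n$. Then $c$ is free.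
\end{lemma}

\begin{proof}
Let $A\subset[0,n)$ be forbidden and $i=\max A$. By Lemma~\ref{lem:burn}, $A\subset[t_0,i]$, so $\mathrm{in}_A(i)\le r_1-r_{i-t_0+1}$ by \eqref{eq:inflow}. But $c_i\ge r_1-r_{i-t_0+1}$, by the lower bounds in $\mathcal B$ if $i<t_0+p$ and by hypothesis otherwise. This is a contradiction.
\end{proof}

\begin{lemma}\label{lem:necessary}
Let $c$ be free of length $n\ge p$. Either all blocks at $0,\dots,n-p$ are in $\mathcal P$, or, for the least $t_0$ whose block is not in $\mathcal P$, that block is in $\mathcal B$ and $c_i\ge r_1$ for $t_0+p\le i<n$.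
\end{lemma}

\begin{proof}
Suppose that $t_0$ exists.

\emph{Upper bounds.} Suppose $c_{t_0+k}\ge T-r_{k+1}$ for some $k<p$. Starting from $U=[t_0,\infty)$, the site $t_0+k$ can be burnt, by \eqref{eq:inflow}. Then burn sites of $[t_0,t_0+k)$ for as long as possible, and let $A\subset[t_0,t_0+k)$ be what remains of this interval. If $A=\emptyset$, the order of burning shows that the block at $t_0$ is in $\mathcal P$, contrary to the choice of $t_0$. If $A\ne\emptyset$, the unburnt set is $U=A\cup[t_0+k+1,\infty)$. For $i\in A$ only sites up to $i+1\le t_0+k$ contribute to the inflow, so $\mathrm{in}_A(i)=\mathrm{in}_U(i)>c_i$. Then $A$ is forbidden, contrary to freeness. Hence $c_{t_0+k}\le T-1-r_{k+1}$ for $0\le k<p$, and for $k\ge p$ this bound is just $c_{t_0+k}\le T-1$.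

\emph{Lower bounds.} Let $t_0\le i<n$ and $A=[t_0,i]$. For $i'\in A$ with $i'<i$, \eqref{eq:inflow} and the upper bounds give $c_{i'}<T-r_{i'-t_0+1}=\mathrm{in}_A(i')$. Since $A$ is not forbidden, $c_i\ge\mathrm{in}_A(i)=r_1-r_{i-t_0+1}$. For $i<t_0+p$ these are the lower bounds in $\mathcal B$, and for $i\ge t_0+p$ they read $c_i\ge r_1$.
\end{proof}

By Lemma~\ref{lem:greedy}(a), a free admissible word is therefore greedy after its block in $\mathcal B$. Before that block no such direct description is at hand, and the count of Proposition~\ref{prop:count} takes over.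

\section{The graph and the proof of Theorem~\ref{thm:main}}\label{sec:graph}

Let $Q$ be the set of classes of $\mathbb Z^p$ modulo $\mathbb Z\mathbf 1$ whose spread is at most $K$. It is finite, since each class has a representative in $[0,K]^p$. For a class $\sigma$ and a letter $c$ admissible from $\sigma$, let $\sigma\cdot c$ be the class of the next window.

\begin{definition}
The directed graph $\Gamma$ has as vertices the triples $(\varphi,\sigma,c_0\cdots c_{p-1})$, where $\sigma\in Q$, the word is admissible from $\sigma$, and the \emph{phase} $\varphi$ satisfies one of the following: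
$\varphi=\mathsf L$ and the word is in $\mathcal P$; $\varphi=\mathsf B$ and the word is in $\mathcal B$; $\varphi=\mathsf G$ and $c_{p-1}\ge r_1$.
The edges are
\[
(\varphi,\sigma,c_0\cdots c_{p-1})\to(\varphi',\sigma\cdot c_0,c_1\cdots c_p),\qquad(\varphi,\varphi')\in\{(\mathsf L,\mathsf L),(\mathsf L,\mathsf B),(\mathsf B,\mathsf G),(\mathsf G,\mathsf G)\},
\]
whenever both ends are vertices. The \emph{label} of a vertex is the first letter $c_0$ of its word.
\end{definition}

The number $|V|$ of vertices is a constant. A walk with $M$ vertices spells a word $c_0\cdots c_{M+p-2}$, admissible from the initial state, whose blocks are the words of the vertices and whose first $M$ letters are the labels. Figure~\ref{fig:graph} shows the part of $\Gamma$ for the rule $(1,1)$ on the states $0$ and $-1$ of Example~\ref{ex:states}: the admissible blocks are $00,02,21$ from the state $0$ and $10,12$ from the state $-1$, and the phases follow from Example~\ref{ex:blocks}. The labels along a walk from $(\mathsf L,0,21)$ that reaches phase $\mathsf G$ form a prefix of some $(21)^a\,0\,(21)^b$, the pattern of \eqref{eq:kadanoff}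 for $p=2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.35cm,y=1.4cm,every node/.style={draw,rounded corners,inner sep=3pt,font=\small}]
\node (l02) at (0,0) {$\mathsf L,0,02$};
\node (l21) at (1,0) {$\mathsf L,0,21$};
\node (l12) at (1,1) {$\mathsf L,-1,12$};
\node (b10) at (2,0) {$\mathsf B,-1,10$};
\node (b00) at (2,-1) {$\mathsf B,0,00$};
\node (g02) at (3,0) {$\mathsf G,0,02$};
\node (g21) at (4,0) {$\mathsf G,0,21$};
\node (g12) at (4,1) {$\mathsf G,-1,12$};
\draw[->] (l02) -- (l21);
\draw[->] (l21) to[bend left] (l12);
\draw[->] (l12) to[bend left] (l21);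
\draw[->] (l21) -- (b10);
\draw[->] (b10) -- (g02);
\draw[->] (b00) -- (g02);
\draw[->] (g02) -- (g21);
\draw[->] (g21) to[bend left] (g12);
\draw[->] (g12) to[bend left] (g21);
\end{tikzpicture}
\caption{The graph $\Gamma$ for the rule $(1,1)$, restricted to the states $e=d_{i-1}-d_{i-2}\in\{0,-1\}$. Each vertex shows its phase, its state and its block of two letters; a walk is read through the first letter of each block. There are two cycles, both reading $21$, and the path from the first to the second inserts one letter $0$.}
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:walks}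
From a vertex of phase $\mathsf L$ or $\mathsf B$, the labels along any walk form a free word, and there are at most $T^{p-1}(M+1)$ walks with $M$ vertices.
\end{lemma}

\begin{proof}
The phases along such a walk are some number of $\mathsf L$, possibly followed by one $\mathsf B$ and some number of $\mathsf G$. If all phases are $\mathsf L$, the labels form a free word by Lemma~\ref{lem:burn}. Otherwise let $t_0$ be the position of the vertex of phase $\mathsf B$. The letters $c_i$ with $i\ge t_0+p$ are the last letters of the vertices of phase $\mathsf G$, so they are at least $r_1$. By Lemma~\ref{lem:sufficient} the spelled word is free, and so is its prefix of length $M$.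

The walk is determined by its initial vertex and the word it spells: the states are forced, and since $\mathcal P\cap\mathcal B=\emptyset$, the phase is $\mathsf L$ exactly before the first block outside $\mathcal P$. By Proposition~\ref{prop:count} there are at most $M+1$ choices for the first $M$ letters, and there are at most $T^{p-1}$ choices for the other $p-1$.
\end{proof}

Recall that two vertices of a directed graph lie in the same \emph{strongly connected component} if each can be reached from the other by a walk. A component is \emph{nontrivial} if it contains an edge (a loop counts). A walk that leaves a component never returns to it, so it visits each component in one stretch of consecutive vertices, and it passes at most once through the vertex of a trivial component.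

\begin{lemma}\label{lem:scc}
Let $\xi$ be a vertex of a finite directed graph without multiple edges, and suppose the number of walks with $M$ vertices from $\xi$ is $\mathcal O(M)$. Then along any walk from $\xi$, \textup{(i)} every nontrivial component visited is a simple cycle, and \textup{(ii)} at most two nontrivial components are visited.
\end{lemma}

\begin{proof}
(i) In a nontrivial component every vertex has an outgoing edge inside the component, and if every vertex has exactly one, the component is a simple cycle. Otherwise some vertex $\eta$ has two such edges. They extend to closed walks $\beta_1,\beta_2$ at $\eta$, with $q_1,q_2$ edges and different first edges. Repeating $\beta_1$ $q_2$ times and $\beta_2$ $q_1$ times gives two closed walks at $\eta$ with $q_1q_2$ edges each and different first edges. Go from $\xi$ to $\eta$ by a walk with $M_0$ vertices and then concatenate $k$ of these closed walks freely. This yields $2^k$ distinct walks with $M_0+kq_1q_2$ vertices, which contradicts the linear bound.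

(ii) Suppose a walk visits three nontrivial components, in the order $Z_1,Z_2,Z_3$. By (i) they are cycles; let $q_1,q_2$ be the lengths of the first two. Cut the walk at its first vertex in $Z_3$, leaving $M_0$ vertices. For $i,j\ge0$ with $M_0+iq_1+jq_2\le M$, insert $i$ extra turns around $Z_1$ and $j$ extra turns around $Z_2$, and continue around $Z_3$ until the walk has $M$ vertices. The numbers of steps spent in $Z_1$ and in $Z_2$ determine $i$ and $j$, so these walks are distinct. Their number is at least a positive multiple of $M^2$ for large $M$, a contradiction.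
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\ell,z,J$ from Proposition~\ref{prop:zone}; note $\ell=\mathcal O(1+\log(N+1))$. If $z-\ell<p$, put $w_1=\Delta_0\cdots\Delta_{\ell-1}$ and $w_5=\Delta_\ell\cdots\Delta_{z+J-1}$, and let the other words be empty.

Let $z-\ell\ge p$. For $\ell\le t\le z-p$, the class $\sigma_t$ of the window $W_t$ is in $Q$, the block $\Delta_t\cdots\Delta_{t+p-1}$ is admissible from $\sigma_t$, and $\sigma_{t+1}=\sigma_t\cdot\Delta_t$. The word $\Delta_\ell\cdots\Delta_{z-1}$ is free. Give $t$ the phase $\mathsf L$ before the first block outside $\mathcal P$, the phase $\mathsf B$ at that block and the phase $\mathsf G$ after it. By Lemma~\ref{lem:necessary} we obtain a walk in $\Gamma$ that starts in phase $\mathsf L$ or $\mathsf B$ and has labels $\Delta_\ell,\dots,\Delta_{z-p}$.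

By Lemmas~\ref{lem:walks} and~\ref{lem:scc} the walk is a concatenation $\rho_0\gamma_1\rho_1\gamma_2\rho_2$. Here the $\rho_i$ consist of vertices of trivial components, so their total length is at most $|V|$. Each $\gamma_i$ is empty or runs along a simple cycle, so it is a number of full turns followed by an incomplete turn. Let $w_2$ and $w_4$ be the labels of one full turn of the cycles of $\gamma_1$ and $\gamma_2$, read from the entry vertex (empty if $\gamma_i$ is), and let $a,b$ be the numbers of full turns. Then
\[
\Delta_\ell\cdots\Delta_{z-p}=u_0\,(w_2)^a\,w_3\,(w_4)^b\,u_1 ,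
\]
where $u_0$ labels $\rho_0$, the word $w_3$ labels the incomplete turn of $\gamma_1$ and $\rho_1$, and $u_1$ labels the incomplete turn of $\gamma_2$ and $\rho_2$. Each of $u_0,w_2,w_3,w_4,u_1$ has length at most $2|V|$. Put $w_1=\Delta_0\cdots\Delta_{\ell-1}u_0$ and $w_5=u_1\Delta_{z-p+1}\cdots\Delta_{z+J-1}$. Then $|w_1|\le\ell+2|V|$ and $|w_5|\le2|V|+p+J$, and all slopes from $z+J$ on vanish.
\end{proof}

\section{The mean slope and the shape of the pile}\label{sec:shape}

The greedy orbits descend at an asymptotic speed that depends only on the rule, and \eqref{eq:sandwich} imposes the same speed on every long free orbit. This is the source of Theorem~\ref{thm:more}(a).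

\begin{lemma}\label{lem:speed}
There is a rational $v\ge1/p$, depending only on $\mathcal R$, such that $g_i+vi$ is bounded along every greedy orbit $g$.
\end{lemma}

\begin{proof}
Greedy letters lie in $[0,T-1]$, so by Lemma~\ref{lem:averaging}(c) the classes of the windows eventually lie in the finite set $Q$. Hence $W_{i_1+q}=W_{i_1}-\kappa\mathbf 1$ for some $i_1\ge0$, $q\ge1$ and $\kappa\in\mathbb Z$. Since $F(u-\kappa\mathbf 1)=F(u)-\kappa$, we get $g_{i+q}=g_i-\kappa$ for $i\ge i_1$, so $g_i+vi$ is bounded for $v=\kappa/q$. If $u,u'$ are two initial windows, choose $k\in\mathbb N$ with $u-k\mathbf 1\le u'\le u+k\mathbf 1$. The greedy orbit from $u-k\mathbf 1$ is $g-k$, so Lemma~\ref{lem:greedy}(b) gives $|g_i-g'_i|\le k$ for all $i$, and $v$ is the same for both orbits. Finally, greedy letters are at least $1$, so \eqref{eq:gap} gives $g_t<D_i$ for all $t\ge i$. Thus $D_{i+p}\le D_i-1$, and $v\ge1/p$.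
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
In the proof of Theorem~\ref{thm:main}, a nonempty $w_2$ or $w_4$ is the word of labels $c_0\cdots c_{q-1}$ of a cycle of $\Gamma$. Turn around the cycle forever, from a vertex with state $\sigma$, and let $d$ be the orbit of the resulting $q$-periodic word $c$ from a representative $u$ of $\sigma$. After one turn the state is $\sigma$ again, so $W_q=W_0-\kappa'\mathbf 1$ for some $\kappa'\in\mathbb Z$. As the letters are $q$-periodic, $d_{i+q}=d_i-\kappa'$ for all $i\ge-p$. Put $v'=\kappa'/q$; then $d_i+v'i$ is bounded. We claim that $v'=v$.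

The phases only advance in the order $\mathsf L,\mathsf B,\mathsf G$ and there is no edge from $\mathsf B$ to $\mathsf B$, so the cycle has constant phase $\mathsf L$ or $\mathsf G$. In phase $\mathsf G$, each letter $c_i$ with $i\ge p-1$ is the last letter of a vertex, so it is at least $r_1$, and by periodicity all letters are. Then $d$ is a greedy orbit by Lemma~\ref{lem:greedy}(a), and $v'=v$. In phase $\mathsf L$, the word $c_0\cdots c_{M-1}$ is free for every $M$ by Lemma~\ref{lem:walks}. With $g$ the greedy orbit from $u$, the sum $\sum_{i=0}^{M-1}(d_i-g_i)$ lies in $[0,M]$ by \eqref{eq:sandwich}. It also equals $(v-v')M(M-1)/2$ plus a term bounded by a multiple of $M$. Letting $M\to\infty$ gives $v'=v$.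

For $1\le j\le p$,
\[
\sum_{i=0}^{q-1}(d_{i-j}-d_i)=\sum_{i=-j}^{-1}d_i-\sum_{i=q-j}^{q-1}d_i=\sum_{i=-j}^{-1}(d_i-d_{i+q})=j\kappa' .
\]
Since $c_i=\sum_jr_j(d_{i-j}-d_i)$, the letters of one period add up to $\kappa'\sum_jjr_j$, and the mean letter is $v\sum_jjr_j=\alpha$.
\end{proof}

\begin{example}
For the rule $(1,\dots,1)$ with $p\ge1$ entries, start from the window $(0,\dots,0)$. If the window has $k<p$ entries $-1$ and the others are $0$, then $F=\lfloor(-k-1)/p\rfloor=-1$ and the letter is $p-k$. So the greedy letters are $p,p-1,\dots,1$, after which the window is $-\mathbf 1$. Hence $v=1/p$, so the bound $v\ge1/p$ is attained, and $\alpha=(p+1)/2$, in agreement with \eqref{eq:gk} and \eqref{eq:kadanoff}. For the rule $(2,1)$, $F(-1,0)=\lfloor-4/3\rfloor=-2$, so the window $(-1,0)$ is followed by $(-2,-1)$; hence $v=1$ and $\alpha=4$.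
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
For $N\le1$ there is nothing to prove, so let $N\ge2$. Write $h=\pi(N)$, so that $h_t=\sum_{t\le i<n}\Delta_i$ for $t\le n$. Take the words of part~(a), let $\lambda=|w_1|$, and choose the constant $C$ so that $\lambda\le C\log N$ for all $N\ge2$.

Let $\lambda\le t\le n$. Since $\Delta_{n-1}\ne0$, the interval $[t,n)$ lies in the range of $(w_2)^aw_3(w_4)^bw_5$. So it is made of complete copies of $w_2$ and $w_4$, on which the mean letter is exactly $\alpha$, and of at most $2|w_2|+|w_3|+2|w_4|+|w_5|$ further bounded letters. Hence $h_t=\alpha(n-t)+\mathcal O(1)$, and this covers $C\log N\le t\le n$.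

Let $t<C\log N$. If $n\le C\log N$, then $h_t\le(T-1)n$ and $\alpha|n-t|$ are both $\mathcal O(\log N)$. Otherwise put $t'=\max(t,\lambda)\le n$. Then $0\le t'-t\le C\log N$ and $0\le h_t-h_{t'}\le(T-1)(t'-t)$, so $h_t=\alpha(n-t')+\mathcal O(\log N)=\alpha(n-t)+\mathcal O(\log N)$.

Summing over $t<n$ gives $N=\alpha n(n+1)/2+\mathcal O(n)+\mathcal O(\log^2N)$. From $N=\sum_{i<n}(i+1)\Delta_i\le(T-1)n(n+1)/2$ we get $\sqrt N=\mathcal O(n)$, hence $\log^2N=\mathcal O(n)$ and $n^2-2N/\alpha=\mathcal O(n)$. Dividing by $n+\sqrt{2N/\alpha}\ge n$ gives $n=\sqrt{2N/\alpha}+\mathcal O(1)$.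
\end{proof}

\section{The logarithm is necessary}\label{sec:log}

For $p\ge2$ the first window has spread of order $N$, and the spread can shrink by at most a constant factor per column. So it stays large for logarithmically many columns. We show that a long periodic stretch can only start at a window of bounded spread. The point is that the recursion can be solved backward, because $r_p\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $p\ge2$, $N\ge2$, $f\ge1$, $q\le q_0$, and $\Delta_{i+q}=\Delta_i$ for $f\le i<f+Y-q$.

\emph{Step 1: if $Y\ge C'\log N$ with $C'$ large, then $s_f\le K$.} Put $U_i=d_{i+q}-d_i$ for $i\ge f-p$. Subtracting \eqref{eq:basic} at $i$ from \eqref{eq:basic} at $i+q$, which is allowed since $f\ge1$, gives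
\begin{equation}\label{eq:homog}
RU_i=\sum_{j=1}^pr_jU_{i-j}\qquad(f\le i<f+Y-q).
\end{equation}
So $U$ is an orbit from $f$ with letters $0$. Its window at $f$ is $W_{f+q}-W_f$, of spread at most $s_{f+q}+s_f\le2(2N+K)$ by Proposition~\ref{prop:zone}(a). By Lemma~\ref{lem:averaging}(b), for $kp\le Y-q$ the window of $U$ at $f+kp$ has spread at most $2(2N+K)\theta^k$. This is less than $1$ for some $k=\mathcal O(\log N)$. Choose $C'$ so that $C'\log N\ge\max(kp,\ell)+q_0$ for all $N\ge2$. The window of $U$ at $f+kp$ then has integer spread less than $1$, so all its entries equal some $\kappa$. The value $\kappa$ propagates forward by \eqref{eq:homog}. It also propagates backward: if $U_i=\dots=U_{i-p+1}=\kappa$ and \eqref{eq:homog} holds at $i$, then $r_pU_{i-p}=R\kappa-\sum_{j<p}r_j\kappa=r_p\kappa$. Thus $d_{i+q}-d_i=\kappa$ for $f-p\le i<f+Y-q$. It follows that $W_{f+jq}=W_{f+(j-1)q}+\kappa\mathbf 1$ for $j\ge1$ with $jq\le Y$, and so $s_f=s_{f+jq}$ for these $j$. Since $Y\ge\ell+q_0$, there is $j$ with $\ell\le jq\le Y$, and $s_f=s_{f+jq}\le K$ by Proposition~\ref{prop:zone}(a).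

\emph{Step 2: $s_i+T\le(R+1)(s_{i+1}+T)$ for $i\ge1$.} Put $m=m_{i+1}$ and $s=s_{i+1}$, so that $d_i,\dots,d_{i-p+1}\in[m,m+s]$. By \eqref{eq:basic},
\[
r_p\,(d_{i-p}-m)=R\,(d_i-m)-\sum_{j<p}r_j\,(d_{i-j}-m)+\Delta_i\ \in\ [-Rs,\ Rs+T].
\]
As $r_p\ge1$, we get $d_{i-p}\in[m-Rs,\,m+Rs+T]$. The other entries of $W_i$ lie in $[m,m+s]$, so $s_i\le(R+1)s+T$, and $s_i+T\le(R+1)s+2T\le(R+1)(s+T)$.

\emph{Step 3: $s_1\ge(N-T+1)/T$.} Since $p\ge2$, the window $W_1$ contains both $d_0\ge0$ and $d_{-1}=-x_0$, so $s_1\ge x_0$. The final heights of columns $0$ and $1$ are $N-Rx_0$ and $r_1x_0-Rx_1$, so $T-1\ge\Delta_0=N-Tx_0+Rx_1\ge N-Tx_0$.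

The three steps give $(N-T+1)/T\le(R+1)^{f-1}(K+T)$. For $N\ge2T$ the left side is at least $N/(2T)$, so
\[
f\ \ge\ \frac{\log N-\log\bigl(2T(K+T)\bigr)}{\log(R+1)} .
\]
Take $c=1/\log(R+1)$ and enlarge $C'$ so that $C'\ge c\log(2T(K+T))$. Then $f\ge c\log N-C'$ for $N\ge2T$, and for $N<2T$ the right side is negative.
\end{proof}

\begin{remark}
Let $p\ge2$, and consider any representation of $\Delta\pi(N)$ as in Theorem~\ref{thm:main}, with a fixed constant $C$. Apply part~(c) with $q_0=C$. By part~(b) the nonzero part of $\Delta\pi(N)$ has length of order $\sqrt N$, so for large $N$ at least one of the blocks $(w_2)^a$, $(w_4)^b$ is longer than $C'\log N+1$. The first such block starts at a column $f=\Theta(\log N)$. The upper bound holds because only $w_1$, and possibly a short $(w_2)^a$ and $w_3$, precede it. The lower bound is part~(c); the case $f=0$ is excluded for large $N$ by applying part~(c) to the block without its first letter. For $p=1$ all windows have spread $0$, so Proposition~\ref{prop:zone} and its proof hold with $\ell=1$, and one may take $|w_1|=\mathcal O(1)$.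
\end{remark}

\begin{thebibliography}{9}

\bibitem{GK}
Goles and Kiwi, \emph{Games on line graphs and sand piles}, Theoret. Comput. Sci. 115 (1993).

\bibitem{source}
\emph{On the emergence of regularities on one-dimensional decreasing sandpiles},
\texttt{https://halshs.archives-ouvertes.fr/halshs-02884875v1/file/}\allowbreak\texttt{S0304397520303601.pdf}.

\end{thebibliography}
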